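# Continuity of uniformly invariant functions on a Turing degree

The setting is Cantor space $2^\omega$, whose elements we call reals. We study functions from one Turing degree to another that respect Turing equivalence in a uniform way. The question is how badly discontinuous such a function can be, and what the target degree must compute if the function is discontinuous. We begin with a case in which there is almost no freedom at all.

## If $y$ does not compute $x$, only constant functions exist

Let $(\Phi_e)_{e\in\mathbb N}$ be a standard enumeration of Turing functionals. For a real $r$, $\Phi_e(r)$ is a partial function, and $\Phi_e(r)=w$ means that $\Phi_e(r)(n)\downarrow=w(n)$ for every $n$. A halting computation queries only finitely many oracle bits, so a Turing functional is continuous on the set of reals where its output is total. We also run functionals on the output of other functionals; a query to an undefined bit then makes the computation diverge.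

**Definition.** For a real $x$ let $\deg_T(x)=\{z\in 2^\omega: z\equiv_T x\}$, with the subspace topology from $2^\omega$. For reals $z,w$ we say $z\equiv_T w$ *via* $(i,j)$ if $\Phi_i(z)=w$ and $\Phi_j(w)=z$.

**Definition.** A function $f:\deg_T(x)\to\deg_T(y)$ is *uniformly Turing invariant* (UTI) if there is a function $u:\mathbb N^2\to\mathbb N^2$ such that for all $z,w\in\deg_T(x)$ and all $i,j$: if $z\equiv_T w$ via $(i,j)$, then $f(z)\equiv_T f(w)$ via $u(i,j)$.

Write $u(i,j)=(u_0(i,j),u_1(i,j))$. So if $z\equiv_T w$ via $(i,j)$, then
$$f(w)=\Phi_{u_0(i,j)}(f(z)),\qquad f(z)=\Phi_{u_1(i,j)}(f(w)).\tag{1}$$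
Any two values of $f$ are Turing equivalent anyway, since they all lie in $\deg_T(y)$. The content of the definition is that the reductions between $f(z)$ and $f(w)$ depend only on $(i,j)$, and not on $z$ and $w$. The function $u$ is *not* assumed computable.

For example, constant functions are UTI: let both coordinates of $u(i,j)$ be an index of the identity functional. The identity $\deg_T(x)\to\deg_T(x)$ is UTI with $u(i,j)=(i,j)$.

From now on fix a UTI function $f:\deg_T(x)\to\deg_T(y)$ with witness $u$. We claim that if $y\not\ge_T x$, then $f$ is constant. Here is the natural plan. Suppose $f(z_0)(n)\neq f(z_1)(n)$, and let $r_m=z_{x(m)}$. The bit $f(r_m)(n)$ tells us $x(m)$, so we want $y$ to compute $f(r_m)$ uniformly in $m$. We have $x\equiv_T r_m$ via a pair $(p_m,q_m)$ found computably from $m$, so $f(r_m)=\Phi_{u_0(p_m,q_m)}(f(x))$. But infinitely many values of $u$ occur here, and $u$ may be very complicated. The next lemma replaces them by finitely many. The trick is to write the index into the real itself.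

**Lemma 1.** Let $((p_e,q_e))_{e\in\mathbb N}$ be a computable sequence of pairs of indices. There is a Turing functional $\Gamma$ such that for all $e$ and all $z,w\in\deg_T(x)$: if $z\equiv_T w$ via $(p_e,q_e)$, then $\Gamma(e,f(z))=f(w)$.

*Proof.* Juxtaposition denotes concatenation. For $c\in\{0,1\}$ let $(a_c,b_c)$ be a pair such that $r\equiv_T cr$ via $(a_c,b_c)$ for all reals $r$: prepend the bit $c$, respectively delete the first bit. Let $i^*,j^*$ be indices with
$$\Phi_{i^*}(0^e1r)=0^e1\,\Phi_{p_e}(r),\qquad \Phi_{j^*}(0^e1r)=0^e1\,\Phi_{q_e}(r)$$
for all $e$ and $r$. A single functional can do this for all $e$: it finds the first $1$ of the oracle, reads off $e$, computes $p_e$ (or $q_e$), and runs that functional on the rest.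

Suppose $z\equiv_T w$ via $(p_e,q_e)$. Then $0^e1z\equiv_T 0^e1w$ via $(i^*,j^*)$, and all reals in the chain
$$z,\quad 1z,\quad 01z,\quad\dots,\quad 0^e1z,\quad 0^e1w,\quad\dots,\quad 01w,\quad 1w,\quad w$$
lie in $\deg_T(x)$. Apply (1) along the chain. From $f(z)$ compute $f(1z)$ by $\Phi_{u_0(a_1,b_1)}$; then $f(0^e1z)$ by $e$ applications of $\Phi_{u_0(a_0,b_0)}$; then $f(0^e1w)$ by $\Phi_{u_0(i^*,j^*)}$; then $f(1w)$ by $e$ applications of $\Phi_{u_1(a_0,b_0)}$; and finally $f(w)$ by $\Phi_{u_1(a_1,b_1)}$. Let $\Gamma(e,\cdot)$ be this composition. It uses only five fixed values of $u_0,u_1$, so $\Gamma$ is a single Turing functional. $\square$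

Lemma 1 will mostly be used in the following form. The parameter $a$ may be a number or a finite string.

**Lemma 2.** Let $r\in\deg_T(x)$ and let $(r_a)_a$ be reals such that $r$ computes $r_a$ and $r_a$ computes $r$, both uniformly in $a$. Then $f(r_a)$ is computable from $y$ uniformly in $a$.

*Proof.* The hypothesis says that there are computable sequences of indices with $\Phi_{p_a}(r)=r_a$ and $\Phi_{q_a}(r_a)=r$ for every $a$. In particular $r_a\in\deg_T(x)$ and $r\equiv_T r_a$ via $(p_a,q_a)$. By Lemma 1, $f(r_a)=\Gamma(a,f(r))$. Finally $f(r)\equiv_T y$, so $y$ computes $f(r)$ by one fixed reduction. $\square$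

**Lemma 3** (V. Bard, "A local approach to the uniform Martin's conjecture")**.** If $f$ is not constant, then $x\le_T y$.

*Proof.* Choose $z_0,z_1\in\deg_T(x)$ and $n$ with $f(z_0)(n)\ne f(z_1)(n)$. Then $z_0\neq z_1$; let $l$ be such that $z_0(l)\ne z_1(l)$. Put $r_m=z_{x(m)}$. The real $x$ computes $r_m$ uniformly in $m$: look at $x(m)$ and use a fixed reduction of $z_0$ or of $z_1$ to $x$. Conversely $r_m$ computes $x$ by one procedure: bit $l$ tells which of $z_0,z_1$ it is, and then we use a fixed reduction of $x$ to that real. By Lemma 2, with $r=x$, $y$ computes $f(r_m)(n)=f(z_{x(m)})(n)$ uniformly in $m$, and this bit determines $x(m)$. $\square$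

So if $y\not\ge_T x$, every UTI function $\deg_T(x)\to\deg_T(y)$ is constant, and in particular continuous.

## What appears once $y$ computes $x$, and once $y$ computes $x'$

For a real $v$ let $v'=\{e:\Phi_e(v)(e)\downarrow\}$ be the Turing jump. Recall that $v'$ is c.e. in $v$, that $v\equiv_T x$ implies $v'\equiv_T x'$, and that a set is computable from $y$ as soon as it and its complement are both c.e. in $y$. We use $(a\oplus b)(2n)=a(n)$ and $(a\oplus b)(2n+1)=b(n)$.

*If $y\ge_T x$.* Let $f(z)=z\oplus y$. Since $z\equiv_T x\le_T y$, this maps $\deg_T(x)$ into $\deg_T(y)$. It is UTI: if $z\equiv_T w$ via $(i,j)$, apply $\Phi_i$ and $\Phi_j$ to the first component and keep the second. It is injective, hence not constant, and it is continuous.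

*If $y\ge_T x'$.* Let $f(z)=z'\oplus y$. Since $z'\equiv_T x'\le_T y$, this maps $\deg_T(x)$ into $\deg_T(y)$. To see that it is UTI, let $h_i$ be a computable function such that $\Phi_{h_i(e)}(r)$ is, on every input, the computation $\Phi_e(\Phi_i(r))(e)$. If $z\equiv_T w$ via $(i,j)$, then
$$e\in w'\iff h_i(e)\in z',\qquad e\in z'\iff h_j(e)\in w'.$$
So the functional that outputs bit $2h_i(e)$ of its oracle at place $2e$, and copies odd bits, sends $f(z)$ to $f(w)$; with $h_j$ in place of $h_i$ it sends $f(w)$ to $f(z)$. These functionals depend only on $(i,j)$.

This $f$ is discontinuous. Let $e$ be an index such that $\Phi_e(r)(e)\downarrow$ iff $r$ has a $1$ at some even position. Let $z=0^\omega\oplus x$ and $z_k=(0^k10^\omega)\oplus x$. These reals lie in $\deg_T(x)$ and $z_k\to z$. But $e\in z_k'$ for all $k$ while $e\notin z'$, so $f(z_k)(2e)=1$ for all $k$ and $f(z)(2e)=0$.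

We can now ask what changes between these two examples. If $y\ge_T x$, there are non-constant functions; if moreover $y\ge_T x'$, there are discontinuous ones. The question, posed in "Results on Martin's Conjecture" (https://math.ucla.edu/~pglutz/thesis.pdf), is whether the jump is really needed: if $f:\deg_T(x)\to\deg_T(y)$ is UTI, must it be the case that either $f$ is continuous or $y\ge_T x'$? The answer is yes.

**Theorem A.** If $f:\deg_T(x)\to\deg_T(y)$ is UTI and $y\not\ge_T x'$, then $f$ is continuous.

**Theorem B.** Under the same hypotheses there is one Turing functional $\Psi$ with $f(z)=\Psi(z\oplus y)$ for all $z\in\deg_T(x)$.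

**Theorem C.** For all reals $x,y$: a non-constant UTI function $f:\deg_T(x)\to\deg_T(y)$ exists iff $y\ge_T x$, and a discontinuous one exists iff $y\ge_T x'$.

Read together, for a given pair $(x,y)$: if $y\not\ge_T x$, every UTI function is constant; if $y\ge_T x$ but $y\not\ge_T x'$, non-constant ones exist and every one is the restriction of a $y$-computable functional; discontinuous ones exist exactly when $y\ge_T x'$. The bound $x'$ in Theorem A therefore cannot be improved.

The two examples above prove the "if" halves of Theorem C. The first "only if" is Lemma 3 and the second is Theorem A. So what remains is Theorems A and B.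

## Computing $x'$ from a sequence that $x$ can follow

A direct attack on Theorem A is to take a discontinuity of $f$ and use it to compute $x'$, by letting the time at which a number enters $x'$ choose a point of the bad sequence. To speak of that time we need a definition.

**Definition.** We write $\tau\subset v$ if $\tau$ is an initial segment of $v$ (equality is allowed when $v$ is a string). A number $e$ is *fresh at* the string $\sigma$ if the computation of $\Phi_e(e)$ with oracle $\sigma$ halts within $|\sigma|$ steps querying only bits $<|\sigma|$, and this holds for no proper initial segment of $\sigma$.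

Freshness is decidable. The first clause is preserved when $\sigma$ is lengthened, so for a real $v$: $e\in v'$ iff $e$ is fresh at $v\restriction s$ for some $s$, and then $s$ is unique. For example, let $\Phi_e(r)$ on any input search $r$ from left to right for a $1$ and halt when it finds one. If $v$ begins with $001$, then $e$ is fresh at exactly one $v\restriction s$, and $s\ge 3$; it may be larger than $3$ if the search takes more steps. For $v=0^\omega$, $e$ is fresh at no $v\restriction s$.

**Proposition 4.** Let $z\in\deg_T(x)$ and let $(z_k)_k$ be reals with $z_k\restriction k=z\restriction k$, such that $x$ computes $z_k$ uniformly in $k$ and one index $q$ satisfies $\Phi_q(z)=x=\Phi_q(z_k)$ for all $k$. If some $n$ satisfies $f(z_k)(n)\ne f(z)(n)$ for all $k$, then $x'\le_T y$.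

*Proof.* Let $r_a=z$ if $a\notin x'$, and $r_a=z_m$ if $a$ is fresh at $x\restriction m$. Then $x$ computes $r_a$ uniformly in $a$. To find $r_a(l)$, check whether $a$ is fresh at some $x\restriction m$ with $m\le l$. If so, output $z_m(l)$. If not, output $z(l)$; this is correct even if $a$ is fresh at a later $x\restriction m$, because then $m>l$ and $z_m(l)=z(l)$. Conversely $r_a$ computes $x$ by $\Phi_q$. By Lemma 2, $y$ computes $f(r_a)(n)$ uniformly in $a$, and $a\in x'$ iff $f(r_a)(n)\ne f(z)(n)$. $\square$

Here is where the attack stops. If $f$ is discontinuous at $z$, then for some $n$ there are $z_k\in\deg_T(x)$ with $z_k\restriction k=z\restriction k$ and $f(z_k)(n)\neq f(z)(n)$. Each $z_k$ is computable from $x$, but nothing says that an index for it can be found computably from $k$, and nothing provides a common $q$. Proposition 4 does not apply to an arbitrary bad sequence.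

A single bad real, on the other hand, is harmless: if $v\in\deg_T(x)$, then two numbers $\alpha,\beta$ with $\Phi_\alpha(x)=v$ and $\Phi_\beta(v)=x$ describe it completely, and a construction may use them as constants. So we look for a way to turn *one* bad real into a sequence that $x$ can follow. The plan has three parts.

1. Define a finite *certificate* which $y$ can recognize and which predicts the bit $f(v)(n)$ from an initial segment $\sigma$ of $v$ alone.
2. Show that one false prediction, at one real $v$, gives $x'\le_T y$ by the mechanism of Proposition 4.
3. Show that if $y\not\ge_T x'$ and $f$ is not constant, every bit of every value is predicted.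

Where could a prediction come from? Imagine pairs $P_e$ such that every $v$ is equivalent to itself via $P_e$ as long as $e\notin v'$. Then $\Gamma(e,\cdot)$ from Lemma 1 fixes $f(v)$, for every $e\notin v'$. Now change $v$ at the moment $e$ becomes fresh, say at $\sigma\subset v$, into a real that depends on $\sigma$ only. Since $y$ cannot enumerate the complement of $v'$, the computation that yields the correct bit for all $e\notin v'$ must also yield it for some $e\in v'$. There the input depends on $\sigma$ only, so we have predicted the bit from $\sigma$. For this prediction to be trustworthy, $P_e$ must also link reals close to the changed one with reals close to any $v\supset\sigma$. We now build such pairs.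

## Pairs $P_e$ that act as the identity until $e$ enters the jump

To be able to change a real at a finite stage so that the change is visible to a reader, we double the bits. For a string or real $\tau$, let $d(\tau)$ be $\tau$ with each bit doubled ($0\mapsto 00$, $1\mapsto 11$). *Reading pairs* means reading a real two bits at a time. The pair $01$ is a *marker*. For example $d(10)\,01=110001$, read as $11$, $00$, marker.

**The functional $F$.** On oracle $r$, read pairs and copy them to the output while they are $00$ or $11$. At the first marker, let $\sigma$ be the decoded block, so that exactly $d(\sigma)$ has been output. Stop outputting and read pairs until a second marker; let $\rho$ be the block decoded in between and $k=|\rho|$. Read the next $k$ bits as a string $\xi$, and let $t$ be the rest of the oracle. If $\xi\supset\sigma$ (possibly equal), continue the output so that the total output is $d(\xi)\,01\,t$. In every other case (a pair $10$ where doubled bits are expected, no second marker, or $\xi\not\supset\sigma$) output nothing more.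

**The functional $H_e$.** On oracle $q$, read pairs and copy the decoded string in doubled form, checking at each stage, before reading the next pair, whether $e$ is fresh at the string decoded so far. When such a string $\sigma$ is found, exactly $d(\sigma)$ has been output. Then output $01$ and continue reading pairs until a marker occurs. Let $\xi\supset\sigma$ be the whole block decoded up to the marker, $k=|\xi|$, and $t$ the rest of the oracle. Output $d(t\restriction k)\,01\,\xi\,t$. If a marker or the pair $10$ occurs before freshness is found, or $10$ occurs afterwards before the marker, output nothing more.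

Let $P_e$ be the pair (index of $F$, index of $H_e$). This is a computable sequence of pairs.

**Lemma 5.** (i) If $v$ is a real and $e\notin v'$, then $d(v)\equiv_T d(v)$ via $P_e$.

(ii) Let $e$ be fresh at $\sigma$, let $\xi\supset\sigma$ be a string with $|\xi|=k$, and let $t$ be a real. Put
$$U=d(\sigma)\,01\,d(t\restriction k)\,01\,\xi\,t,\qquad V=d(\xi)\,01\,t.\tag{2}$$
Then $U\equiv_T V$ via $P_e$.

*Proof.* (i) There is no marker in $d(v)$, read in pairs, so $F$ copies forever and $F(d(v))=d(v)$. Since $e\notin v'$, $e$ is fresh at no initial segment of $v$, so $H_e$ also copies forever and $H_e(d(v))=d(v)$.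

(ii) *$F(U)=V$.* $F$ outputs $d(\sigma)$ and meets the first marker. It then reads $d(t\restriction k)$ and meets the second marker, so $\rho=t\restriction k$ and $|\rho|=k$. The next $k$ bits are $\xi$, and the rest is $t$. Since $\xi\supset\sigma$, the total output is $d(\xi)\,01\,t=V$.

*$H_e(V)=U$.* $H_e$ decodes $\xi$ bit by bit. Since $\sigma\subset\xi$, and $e$ is fresh at $\sigma$ and at no other initial segment of $\xi$, it finds $\sigma$ before it reaches the marker; this includes the case $\xi=\sigma$, as the check precedes the reading of the next pair. It has output $d(\sigma)$, and it outputs $01$. It then reads on to the marker, knows $\xi$, $k$ and $t$, and outputs $d(t\restriction k)\,01\,\xi\,t$. The total is $U$. $\square$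

For a small instance of (ii), suppose $e$ is fresh at $\sigma=1$, and let $\xi=10$, $k=2$, and $t$ begin with $110$. Then
$$U=11\;01\;1111\;01\;10\;110\cdots,\qquad V=1100\;01\;110\cdots.$$
$F$ reads $11$, a marker, the block $\rho=11$ of length $2$, a marker, then the two bits $\xi=10$, and produces $V$. $H_e$ reads $11$, sees freshness, writes $01$, reads $00$ and the marker, and writes $1111$, $01$, $10$, $t$.

What matters is how (2) behaves when $\xi=v\restriction k$ for a real $v\supset\sigma$ and $k\to\infty$. Then $U$ converges to $d(\sigma)\,01\,d(t)$, in which $v$ leaves no trace except $\sigma$, while $V$ converges to $d(v)$. The finite string $\xi$ that $F$ needs is stored in $U$ ever further out. The two *limits* are not equivalent via $P_e$: on $d(\sigma)\,01\,d(t)$ the functional $F$ outputs $d(\sigma)$ and then waits forever for a second marker.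

## Certificates: predicting a bit from $\sigma$ and $y$

Let $\Gamma$ be the functional of Lemma 1 for the sequence $(P_e)_e$, fixed from now on, and put $g(v)=f(d(v))$ for $v\in\deg_T(x)$.

**Definition.** A triple $(\sigma,n,b)$, with $\sigma$ a string, $n\in\mathbb N$ and $b\in\{0,1\}$, is *certified* if there is $e$ fresh at $\sigma$ with
$$\Gamma\big(e,\,f(d(\sigma)\,01\,d(x))\big)(n)\downarrow=b.$$

A certified triple is meant as the prediction "$g(v)(n)=b$ for all $v\in\deg_T(x)$ with $v\supset\sigma$". By the remark on limits above, uniform invariance alone tells us nothing about $\Gamma(e,f(d(\sigma)\,01\,d(x)))$, which may even be partial; so the truth of the prediction has to be proved.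

*The set of certified triples is c.e. in $y$.* The reals $x$ and $d(\sigma)\,01\,d(x)$ compute each other uniformly in $\sigma$: write $d(\sigma)\,01$ in front and double, respectively skip $2|\sigma|+2$ bits and decode. By Lemma 2, $f(d(\sigma)\,01\,d(x))$ is computable from $y$ uniformly in $\sigma$. Freshness is decidable, so $y$ can search through all $\sigma,e,n$ and enumerate the certified triples.

For an example, let $y=x$ and let $f$ be the identity, with $u(i,j)=(i,j)$. In the chain of Lemma 1, $\Gamma(e,r)$ prepends $1$ and then $e$ zeros to $r$, turns $0^e1r$ into $0^e1F(r)$, and deletes the prefix, so $\Gamma(e,r)=F(r)$ (as partial functions). On $d(\sigma)\,01\,d(x)$ this produces $d(\sigma)$ and nothing more. So $(\sigma,n,b)$ is certified iff some $e$ is fresh at $\sigma$, $n<2|\sigma|$, and $b$ is the $n$-th bit of $d(\sigma)$. Here $g(v)=d(v)$, and all predictions are true.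

## A false prediction lets $y$ compute $x'$

The purpose of this step is to convert one real $v$ at which a certified prediction fails into reals of the kind used in Proposition 4. Two sequences are needed, $U_k$ and $V_k$, because we will know only that for each $k$ one of them misbehaves.

**Lemma 6.** If $(\sigma,n,b)$ is certified and some $v\in\deg_T(x)$ with $v\supset\sigma$ has $g(v)(n)\ne b$, then $y\ge_T x'$.

*Proof.* **Step 1: the two sequences.** We set up the reals at which $f$ will be evaluated. Let $s=|\sigma|$ and $z=d(\sigma)\,01\,d(x)$. Let $e$ witness that $(\sigma,n,b)$ is certified. The halting computation $\Gamma(e,f(z))(n)=b$ uses finitely many bits of its oracle, so there is a finite string $\eta\subset f(z)$ with $\Gamma(e,\eta)(n)\downarrow=b$. Fix $\alpha,\beta$ with $\Phi_\alpha(x)=v$ and $\Phi_\beta(v)=x$. For $k\ge s$ put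
$$U_k=d(\sigma)\,01\,d(x\restriction k)\,01\,(v\restriction k)\,x,\qquad V_k=d(v\restriction k)\,01\,x.$$
Both compute $x$ and are computed by $x$, so both lie in $\deg_T(x)$. Since $k\ge s$, we have $v\restriction k\supset\sigma$. Lemma 5(ii) with $\xi=v\restriction k$ and $t=x$ gives $U_k\equiv_T V_k$ via $P_e$, so $\Gamma(e,f(U_k))=f(V_k)$ by Lemma 1. Hence
$$k\ge s\ \text{ and }\ \eta\subset f(U_k)\quad\Longrightarrow\quad f(V_k)(n)=b.\tag{3}$$
In contrast, at the limits $z$ of $U_k$ and $d(v)$ of $V_k$ we have $\eta\subset f(z)$ and $f(d(v))(n)=g(v)(n)\neq b$.

**Step 2: coding $x'$.** We let the entry of $a$ into $x'$ choose $k$. If $a\notin x'$, let $p_a=z$ and $q_a=d(v)$. If $a$ is fresh at $x\restriction m$, let $k=\max(m,s)$, $p_a=U_k$ and $q_a=V_k$.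

**Step 3: $x$ computes $p_a$ and $q_a$ uniformly in $a$.** This is one half of the hypothesis of Lemma 2. For $p_a$, output $d(\sigma)\,01$, and then $d(x\restriction j)$ for $j=0,1,2,\dots$, each extending the previous one. At each $j\ge s$, before going on, check whether $a$ is fresh at some $x\restriction m$ with $m\le j$. If so, the first such $j$ is $\max(m,s)=k$; finish with $01\,(v\restriction k)\,x$, where $v\restriction k$ is computed by $\Phi_\alpha(x)$. If this never happens, the output is $d(\sigma)\,01\,d(x)=z$, as it should be. For $q_a$ do the same with $d(v\restriction j)$ in place of $d(x\restriction j)$ and no prefix, and finish with $01\,x$; if the check never succeeds, the output is $d(v)$.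

**Step 4: $p_a$ and $q_a$ compute $x$ uniformly in $a$.** This is the other half. The procedures must not need to know whether $a\in x'$. From $p_a$: skip the first $2s+2$ bits, then decode pairs and output the decoded bits. These are bits of $x$ in either case. If a marker appears after $k$ pairs, then $x\restriction k$ has been output; skip the next $k$ bits, after which the rest of the oracle is $x$, and continue outputting $x$ from bit $k$ on. From $q_a$: decode pairs to get longer and longer initial segments of $v$, and output the bits that $\Phi_\beta$ computes from them. If no marker appears, the oracle is $d(v)$ and this yields all of $\Phi_\beta(v)=x$. If a marker appears, the rest of the oracle is $x$; continue with the bits of $x$ not yet output. The bits already output are correct, since they were computed from initial segments of $v$ and so are bits of $\Phi_\beta(v)=x$.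

**Step 5: decoding $x'$ from $y$.** By Steps 3 and 4 and Lemma 2, $f(p_a)$ and $f(q_a)$ are computable from $y$ uniformly in $a$. If $a\notin x'$, then $\eta\subset f(z)=f(p_a)$ and $f(q_a)(n)=g(v)(n)\ne b$. If $a\in x'$, then $p_a=U_k$ and $q_a=V_k$ for some $k\ge s$, and (3) says that $\eta\not\subset f(p_a)$ or $f(q_a)(n)=b$. Therefore
$$a\in x'\iff \eta\not\subset f(p_a)\ \text{ or }\ f(q_a)(n)=b.$$
The string $\eta$ and the numbers $n,b$ are fixed, so $y$ decides the right-hand side, and $x'\le_T y$. $\square$

Predictions can indeed be false when $y\ge_T x'$. Take $f(z)=z'\oplus y$ with the witness $u$ from the second section. Following the functions $h_i$ along the chain of Lemma 1, we find that $\Gamma(e,f(r))(2m)=1$ if $\Phi_m(F(r))(m)\downarrow$, and $=0$ otherwise. Let $\Phi_m$ search its oracle from left to right for a $1$ and halt when it finds one. Choose any $e\in(0^\omega)'$; it is fresh at some $\sigma=0^s$. Then $F(d(\sigma)\,01\,d(x))$ consists of $2s$ zeros and is undefined afterwards, so the search does not halt and $(\sigma,2m,0)$ is certified. But $v=\sigma1x$ lies in $\deg_T(x)$, extends $\sigma$, and has $g(v)(2m)=1$, because $d(v)$ contains a $1$.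

## If $y$ cannot enumerate the complement of $v'$, every bit is predicted

We now show that there are enough certified triples. This is where the identity clause of Lemma 5 is used.

**Lemma 7.** Suppose $f$ is not constant and $y\not\ge_T x'$. Then for all $v\in\deg_T(x)$ and all $n$ there is $\sigma\subset v$ such that $(\sigma,n,g(v)(n))$ is certified.

*Proof.* Let $b=g(v)(n)$, and fix reductions between $v$ and $x$, with $\Phi_\alpha(x)=v$.

**Step 1: changing $d(v)$ when $e$ becomes fresh.** We want a real that equals $d(v)$ if $e\notin v'$ and otherwise is the real in the definition of a certificate. For $e\in\mathbb N$ let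
$$z^e=\begin{cases} d(v) & \text{if } e\notin v',\\ d(v\restriction s)\,01\,d(x) & \text{if } e \text{ is fresh at } v\restriction s.\end{cases}$$
The real $v$ computes $z^e$ uniformly in $e$: copy $d(v)$ bit pair by bit pair, checking freshness of $e$; if $e$ turns out to be fresh at $v\restriction s$, append $01\,d(x)$, using the fixed reduction of $x$ to $v$. Conversely $z^e$ computes $v$ by one procedure: decode and output the first block, which consists of bits of $v$; if a marker appears, decode $x$ from the rest and continue with the remaining bits of $\Phi_\alpha(x)=v$. By Lemma 2 with $r=v$, $f(z^e)$ is computable from $y$ uniformly in $e$.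

**Step 2: the set of $e$ that give the right bit.** We compare this set with the complement of $v'$. Let
$$Q=\{e:\Gamma(e,f(z^e))(n)\downarrow=b\}.$$
By Step 1, $Q$ is c.e. in $y$. If $e\notin v'$, then $z^e=d(v)$, and $d(v)\equiv_T d(v)$ via $P_e$ by Lemma 5(i). So Lemma 1 gives $\Gamma(e,f(z^e))=f(d(v))=g(v)$, whose $n$-th bit is $b$. Hence $\mathbb N\setminus v'\subseteq Q$.

**Step 3: $Q$ meets $v'$.** Suppose instead that $Q=\mathbb N\setminus v'$. Then $\mathbb N\setminus v'$ is c.e. in $y$. Also $v'$ is c.e. in $v$, and $v\equiv_T x\le_T y$ by Lemma 3, which applies as $f$ is not constant; so $v'$ is c.e. in $y$ too. It follows that $x'\equiv_T v'\le_T y$, contrary to hypothesis. So there is some $e\in Q\cap v'$.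

**Step 4: reading off the certificate.** This $e$ is fresh at some $\sigma=v\restriction s$, and $z^e=d(\sigma)\,01\,d(x)$. Then $e\in Q$ says precisely that $\Gamma(e,f(d(\sigma)\,01\,d(x)))(n)\downarrow=b$, so $(\sigma,n,b)$ is certified. $\square$

## From certificates to a $y$-computable functional

*Proof of Theorems A and B.* Let $y\not\ge_T x'$. If $f$ is constant with value $c$, then $f$ is continuous; and $c\in\deg_T(y)$, so $c\le_T y$, and a functional $\Psi$ that ignores $z$ and computes $c$ from $y$ satisfies $f(z)=\Psi(z\oplus y)$.

Suppose $f$ is not constant.

**Step 1: computing $g$.** We compute $g(v)(n)$ from $v\oplus y$ by one procedure. Given $v\in\deg_T(x)$ and $n$, enumerate from $y$ the certified triples until one of the form $(\sigma,n,b)$ with $\sigma\subset v$ appears, and output $b$. The search succeeds by Lemma 7. Its answer is correct: if a certified $(\sigma,n,b)$ with $\sigma\subset v$ had $g(v)(n)\ne b$, then Lemma 6 would give $y\ge_T x'$. So there is a Turing functional $\Psi_0$ with $g(v)=\Psi_0(v\oplus y)$ for all $v\in\deg_T(x)$.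

**Step 2: returning from $g$ to $f$.** We undo the doubling. There is one pair $(i,j)$ with $v\equiv_T d(v)$ via $(i,j)$ for all reals $v$. Let $c=u_1(i,j)$. By (1), $f(v)=\Phi_c(f(d(v)))=\Phi_c(g(v))$ for all $v\in\deg_T(x)$. Hence
$$f(v)=\Psi(v\oplus y)\quad\text{for all } v\in\deg_T(x),\qquad \Psi=\Phi_c\circ\Psi_0.$$
This proves Theorem B.

**Step 3: continuity.** The map $v\mapsto v\oplus y$ is continuous, since $y$ is fixed, and $\Psi$ is continuous on the reals where its output is total. So $f$ is continuous on $\deg_T(x)$, which proves Theorem A. $\blacksquare$

*Proof of Theorem C.* If a non-constant UTI function $\deg_T(x)\to\deg_T(y)$ exists, then $y\ge_T x$ by Lemma 3; if $y\ge_T x$, then $z\mapsto z\oplus y$ is one. If a discontinuous one exists, then $y\ge_T x'$ by Theorem A; if $y\ge_T x'$, then $z\mapsto z'\oplus y$ is one. Both examples were verified in the second section. $\blacksquare$
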